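# Local Club Condensation without square: exactly one Mahlo cardinal

## A one-point set and its countable hulls

For a set $A$ of ordinals, $L_\alpha[A]$ is the hierarchy with $L_0[A]=\emptyset$, unions at limits, and $L_{\beta+1}[A]$ the family of all sets definable with parameters over $(L_\beta[A],\in,A\cap L_\beta[A])$. The ordinals of $L_\alpha[A]$ are exactly the ordinals below $\alpha$. In a structure written $(L_\alpha[A],\in,A,\dots)$ the predicate is $A\cap L_\alpha[A]=A\cap\alpha$.

Take $\alpha=\omega_1\cdot 2=\omega_1+\omega_1$ and $A=\{\omega_1\}$. Let $M$ be a countable substructure of $(L_\alpha[A],\in,A)$ with $\omega_1\in M$. Can $(M,\in,A\cap M)$ be isomorphic to an initial piece $(L_{\bar\alpha}[A],\in,A\cap L_{\bar\alpha}[A])$ of the same hierarchy? If $\pi$ were such an isomorphism, then $L_{\bar\alpha}[A]$ would be countable, so $\bar\alpha<\omega_1$. But $\omega_1\in A\cap M$ forces $\pi(\omega_1)\in A\cap\bar\alpha$, and $A$ has no countable elements. So no such $M$ collapses to a piece of the hierarchy.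

The failure can be repaired by changing $A$ below $\omega_1$. Let
$$A=\{\omega_1\}\cup\{\omega^\xi\mid 1\le\xi<\omega_1\}.$$
Let $N\prec H_\theta$ be countable with $\theta$ large, let $\gamma=N\cap\omega_1$, and let $\pi$ be the transitive collapse of $N$. Then $\pi$ fixes every ordinal below $\gamma$, and $\pi(\omega_1+i)=\gamma+i$ for $i<\gamma$. So $N\cap L_{\omega_1\cdot2}[A]$ collapses to $L_{\gamma\cdot 2}[\bar A]$ with $\bar A=(A\cap\gamma)\cup\{\gamma\}$. By elementarity $\gamma$ is closed under $\xi\mapsto\omega^\xi$, hence $\gamma=\omega^\gamma\in A$. The next element of $A$ is $\omega^{\gamma+1}=\gamma\cdot\omega>\gamma\cdot2$. Hence $\bar A=A\cap\gamma\cdot2$, and the collapse is $L_{\gamma\cdot2}[A]$.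

The same repair works for an arbitrary pattern $E\subseteq\omega_1$ placed above $\omega_1$. With $c=\{\omega^\xi\mid1\le\xi<\omega_1\}$ put
$$A=\{\omega_1+i\mid i\in E\}\cup\{\varepsilon+i\mid\varepsilon\in c,\ i\in E\cap\varepsilon\}.$$
For $\gamma=N\cap\omega_1=\omega^\gamma$, the copies attached to $\varepsilon\in c\cap\gamma$ end below $\varepsilon\cdot 2<\gamma$, and those attached to $\varepsilon>\gamma$ begin above $\gamma\cdot2$. So $A\cap[\gamma,\gamma\cdot2)=\{\gamma+i\mid i\in E\cap\gamma\}$, as the collapse demands.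

Now let $A\subseteq\omega_2$ be long. Every ordinal is uniquely $\omega_1\cdot\beta+i$ with $i<\omega_1$. Call $[\omega_1\beta,\omega_1\beta+\omega_1)$ *block* $\beta$. If $\beta\in N$, the elements of $N$ below $\omega_1\beta$ are the ordinals $\omega_1\beta'+i'$ with $\beta'\in N\cap\beta$ and $i'<\gamma$. They have order type $\gamma\cdot\operatorname{ot}(N\cap\beta)$, that is, $\operatorname{ot}(N\cap \beta)$ copies of $\gamma$. Thus the trace of block $\beta$ on $N$ lands on an interval of length $\gamma$ starting at $\gamma\cdot\operatorname{ot}(N\cap\beta)$. For $\beta=\omega_1$ it starts at $\gamma\cdot\gamma$. For the hull to collapse correctly we need, for $i<\gamma$,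
$$(0)\qquad \gamma\cdot\operatorname{ot}(N\cap\beta)+i\in A\iff\omega_1\cdot\beta+i\in A .$$
A single subset $A\cap\omega_1$ of $\omega_1$ must therefore carry reflected copies of all $\omega_2$ blocks.

In $L$ the set $A=\emptyset$ does this for free. But $L$ also satisfies the combinatorial principle $\square_{\omega_1}$. Does the condensation of $H_{\omega_2}$ force $\square_{\omega_1}$, and if not, how strong a hypothesis does a counterexample need?

## Condensing substructures, club chains, coherent clubs

**Definition (condensing).** For $A\subseteq\mathrm{Ord}$, a substructure $M$ of $(L_\alpha[A],\in,A,\dots)$ *condenses* if for some $\bar\alpha\le\alpha$, $(M,\in,A\cap M)\cong(L_{\bar\alpha}[A],\in,A\cap L_{\bar\alpha}[A])$.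

The isomorphism is then the transitive collapse of $M$, because its range is transitive. The previous section contains one example that condenses and one that does not.

**Definition (LCC).** *Local Club Condensation* at $\kappa^+$ says: there is $A\subseteq\kappa^+$ such that $H_{\kappa^+}=L_{\kappa^+}[A]$, and whenever $\alpha\in[\kappa,\kappa^+)$ and $\mathcal A=(L_\alpha[A],\in,A,\dots)$ is a structure for a countable language, there is a continuous chain $\langle\mathcal B_\gamma\mid\gamma<\kappa\rangle$ of condensing substructures of $\mathcal A$ whose domains have union $L_\alpha[A]$, where each $B_\gamma=\mathrm{dom}(\mathcal B_\gamma)$ satisfies $|B_\gamma|<\kappa$ and $\gamma\subseteq B_\gamma$.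

**Definition (Strong Condensation).** *Strong Condensation for $\omega_2$* says: there is $A\subseteq\omega_2$ with $H_{\omega_2}=L_{\omega_2}[A]$ and a structure $\mathcal M=(H_{\omega_2},\in,A,\dots)$ for a countable language such that every substructure of $\mathcal M$ condenses.

As an example, let $V=L$ and $A=\emptyset$, so $H_{\kappa^+}=L_{\kappa^+}$. If $N\prec H_\theta$ contains $\alpha$, then $N\cap L_\alpha$ collapses to some $L_{\bar\alpha}$; a continuous chain of such $N$ of size $<\kappa$ gives LCC at $\kappa^+$ for every regular uncountable $\kappa$. With Skolem functions added to $(L_{\omega_2},\in)$, every substructure is elementary and collapses to some $L_{\bar\alpha}$, so Strong Condensation for $\omega_2$ holds.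

Write $\mathrm{Lim}(x)$ for the class of limit points of $x$.

**Definition (square).** For a cardinal $\kappa\ge\omega_1$, $\square_\kappa$ says: there is $\langle C_\alpha\mid\alpha<\kappa^+\rangle$ such that (a) for limit $\alpha$, $C_\alpha$ is club in $\alpha$; (b) if $\beta$ is a limit point of $C_\alpha$, then $C_\beta=C_\alpha\cap\beta$; (c) $\operatorname{ot}(C_\alpha)\le\kappa$ for every $\alpha$.

Only limit $\alpha$ matter; put $C_\alpha=\emptyset$ otherwise. Here is an initial part for $\kappa=\omega_1$. Let $C_\nu=\nu$ for limit $\nu\le\omega_1$. For $1\le j<\omega_1$ and limit $\nu$ with $\omega_1j<\nu\le\omega_1(j+1)$ let $C_\nu$ be the open interval $(\omega_1j,\nu)$. For limit $j\le\omega_1$ let $C_{\omega_1j}=\{\omega_1i\mid i<j\}$. All order types are at most $\omega_1$. Limit points of an interval $(\omega_1j,\nu)$ stay inside it, and limit points of $\{\omega_1i\mid i<j\}$ are the $\omega_1j'$ with $j'<j$ limit, so coherence holds. This reaches $\omega_1\cdot\omega_1$; Lemma 1 below reaches any prescribed length $<\kappa^+$.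 The content of $\square_\kappa$ is one sequence for all of $\kappa^+$.

**Definition (weak squares).** $\square_{\kappa,<\kappa}$ says: there is $\langle\mathcal C_\alpha\mid\alpha<\kappa^+\text{ limit}\rangle$ with $1\le|\mathcal C_\alpha|<\kappa$, every $C\in\mathcal C_\alpha$ club in $\alpha$ with $\operatorname{ot}(C)\le\kappa$, and $C\cap\beta\in\mathcal C_\beta$ whenever $C\in\mathcal C_\alpha$ and $\beta\in\mathrm{Lim}(C)\cap\alpha$. $\square_{\kappa,\kappa}$ is the same with $|\mathcal C_\alpha|\le\kappa$.

A $\square_\kappa$-sequence gives $\mathcal C_\alpha=\{C_\alpha\}$, so $\square_\kappa$ implies $\square_{\kappa,<\kappa}$. The new freedom is visible at $\alpha$ of cofinality $\omega$: cofinal subsets of type $\omega$ have no limit points below $\alpha$, so any family of fewer than $\kappa$ of them is an allowed value at $\alpha$.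

A cardinal is *Mahlo* if it is inaccessible and the regular cardinals below it form a stationary set. Then the inaccessibles below it also form a stationary set, as the strong limit cardinals below an inaccessible form a club.

We use the following facts freely. *Relative constructibility*: $L_\alpha[A]=L_\alpha[A\cap\alpha]$, and $|L_\alpha[A]|=|\alpha|$ for infinite $\alpha$. If $\mu$ is regular uncountable and $A\subseteq\mu$, then $(L_\mu[A],\in,A)\models\mathrm{ZF}^-$ with $A$ allowed in the schemata: collection holds because sets in $L_\mu[A]$ have size $<\mu$ and $\mu$ is regular; for separation, given a formula there is a club of $\beta<\mu$ at which $L_\beta[A]$ reflects it, and the required subset then lies in $L_{\beta+1}[A]$. If $N\prec H_\theta$ ($\theta$ regular, large) contains $A,\alpha$ and has collapse $\pi$, then $\pi(L_\alpha[A])=L_{\pi(\alpha)}[\pi(A\cap\alpha)]$, by elementarity and absoluteness. *Forcing*: a ${<}\kappa$-closed forcing adds no new sequences of length $<\kappa$ of ground model elements.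

## One Mahlo cardinal: the statements

The source records that $\square_\lambda$ holds in $L$ for every uncountable cardinal $\lambda$, and a theorem of Wu: from the consistency of a stationary limit of measurable cardinals (a cardinal below which the measurables are stationary), Strong Condensation for $\omega_2$ is consistent with the failure of $\square_{\omega_1}$. Moreover, assuming GCH and the consistency of a stationary limit of $\omega$-Erdős cardinals above some regular $\kappa\ge\omega_1$, LCC at $\kappa^+$ is consistent with the failure of $\square_\kappa$. The problem, taken from "Condensation Does Not Imply Square", is to determine the consistency strength of the latter situation. The background theory is ZFC.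

**Theorem A.** If $\kappa$ is an uncountable cardinal and $\square_\kappa$ fails, then $\kappa^+$ is Mahlo in $L$.

**Theorem B.** Let $\kappa$ be regular uncountable and $\lambda>\kappa$ inaccessible. There is a ${<}\kappa$-closed, $\lambda$-c.c. forcing $P$ such that in $V^P$: $\lambda=\kappa^+$ and LCC at $\kappa^+$ holds. If $\lambda$ is Mahlo, then in $V^P$ also $\square_{\kappa,<\kappa}$ fails, hence $\square_\kappa$ fails.

**Corollary.** The following are equiconsistent: (1) ZFC + there is a Mahlo cardinal; (2) ZFC + for some regular uncountable $\kappa$, LCC at $\kappa^+$ holds and $\square_\kappa$ fails; (3) the same as (2) with $\kappa=\omega_1$.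

From (2) pass to $L$ and use Theorem A to get (1). From (1) force with the $P$ of Theorem B for $\kappa=\omega_1$ to get (3). And (3) is an instance of (2).

**Theorem C.** Let $P$ be the forcing constructed for Theorem B.

1. If $\kappa=\omega_1$, then $V^P$ satisfies Strong Condensation for $\omega_2$. So "Strong Condensation for $\omega_2$ + $\neg\square_{\omega_1}$" (even with $\neg\square_{\omega_1,<\omega_1}$) is equiconsistent with a Mahlo cardinal.
2. The failure of $\square_{\kappa,<\kappa}$ is optimal: if $\kappa$ is regular uncountable and LCC holds at $\kappa^+$, then $\kappa^{<\kappa}=\kappa$ and $\square_{\kappa,\kappa}$ holds.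
3. If $V=L$, $\kappa$ is regular uncountable and $\lambda>\kappa$ is inaccessible, then $V^P\models\neg\square_\kappa$ if and only if $\lambda$ is Mahlo.

## A square sequence from a club of $L$-singular ordinals

This section proves Theorem A, which is classical. We quote one theorem (Jensen, *The fine structure of the constructible hierarchy*, Ann. Math. Logic 4 (1972), §5, global $\square$): in $L$ there is $\langle C_\alpha\mid\alpha\text{ a limit ordinal with }\mathrm{cf}(\alpha)<\alpha\rangle$ such that $C_\alpha$ is club in $\alpha$, $\operatorname{ot}(C_\alpha)<\alpha$, and if $\beta\in\mathrm{Lim}(C_\alpha)\cap\alpha$ then $\beta$ is singular and $C_\beta=C_\alpha\cap\beta$.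

The obvious try is to use these $C_\alpha$ for $\alpha<\kappa^+$. Two things go wrong: $C_\alpha$ is undefined where $\alpha$ is regular in $L$, and $\operatorname{ot}(C_\alpha)<\alpha$ is weaker than $\operatorname{ot}(C_\alpha)\le\kappa$. Step 1 repairs the first defect and Step 2 the second. To fill gaps we need coherent systems of bounded length.

**Lemma 1.** Let $\kappa$ be an uncountable cardinal. For each limit $\theta<\kappa^+$ there is $\langle G_\nu\mid\nu\le\theta\text{ limit}\rangle$ with $G_\nu$ club in $\nu$, $\operatorname{ot}(G_\nu)\le\kappa$, and $G_\beta=G_\nu\cap\beta$ for $\beta\in\mathrm{Lim}(G_\nu)\cap\nu$.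

*Proof.* Induct on $\theta$. For $\theta=\omega$ take $G_\omega=\omega$. From a system for $\theta$ we get one for $\theta+\omega$ by adding $G_{\theta+\omega}=\{\theta+n\mid n\ge1\}$, which has no limit points below $\theta+\omega$. Now let $\theta$ be a limit of limit ordinals and $\rho=\mathrm{cf}(\theta)\le\kappa$. Fix $\langle\theta_i\mid i<\rho\rangle$ increasing, continuous and cofinal in $\theta$, with $\theta_0=0$ and $\theta_i$ a limit ordinal for $i>0$. Put $G_\theta=\{\theta_j\mid j<\rho\}$ and $G_{\theta_i}=\{\theta_j\mid j<i\}$ for limit $i<\rho$. Any other limit ordinal $\nu<\theta$ lies in exactly one interval $(\theta_i,\theta_{i+1}]$. Let $\theta_i+\eta=\theta_{i+1}$; then $\eta$ is a limit ordinal and $\eta\le\theta_{i+1}<\theta$, so there is a system $G'$ for $\eta$. Write $\nu=\theta_i+\tau$ and put $G_\nu=\{\theta_i+\zeta\mid0<\zeta\in G'_\tau\}$. Limit points of such a $G_\nu$ below $\nu$ are the $\theta_i+\zeta$ with $\zeta\in\mathrm{Lim}(G'_\tau)\cap\tau$, so coherence comes from $G'$. Limit points of $\{\theta_j\mid j<i\}$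 below its supremum are the $\theta_{i'}$ with $i'<i$ limit, and coherence there is by definition. $\square$

Let $\lambda=\kappa^+$ and suppose $\lambda$ is not Mahlo in $L$. We construct a $\square_\kappa$-sequence.

**A club $D$ of $L$-singular ordinals.** In $L$, $\lambda$ is regular and uncountable. If $\lambda=(\mu^+)^L$, every limit ordinal in $(\mu,\lambda)$ has $L$-cardinality $\mu$ and so is singular in $L$; let $D$ be the set of these ordinals. Otherwise $\lambda$ is a regular limit cardinal in $L$, hence inaccessible there by GCH in $L$. As it is not Mahlo in $L$, there is in $L$ a club of limit ordinals that are not regular in $L$; let $D$ be this club. In both cases $D$ is club in $\lambda$ in $V$ too. Removing an initial part, assume $\min D>\kappa$. From here on work in $V$, with $C_\alpha$ from Jensen's theorem.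

**Step 1 (all limit ordinals).** *We produce a coherent $\langle C''_\nu\mid\nu\in(\kappa,\lambda)\text{ limit}\rangle$ with $C''_\nu\subseteq(\kappa,\nu)$ club in $\nu$ and $\operatorname{ot}(C''_\nu)<\nu$.*

Let $\nu\in\mathrm{Lim}(D)$. Then $\nu\in D$, so $C_\nu$ exists. If $C_\nu\cap D$ is unbounded in $\nu$, let $C''_\nu=C_\nu\cap D$. Otherwise two clubs of $\nu$ have bounded intersection, so $\mathrm{cf}(\nu)=\omega$, and we let $C''_\nu\subseteq D\cap\nu$ be cofinal of type $\omega$. In the second case there are no limit points below $\nu$. In the first case let $\beta\in\mathrm{Lim}(C_\nu\cap D)\cap\nu$. Then $\beta\in\mathrm{Lim}(D)$ and $C_\beta\cap D=C_\nu\cap D\cap\beta$ is unbounded in $\beta$, so $C''_\beta=C_\beta\cap D=C''_\nu\cap\beta$.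

Let $\nu\notin\mathrm{Lim}(D)$. As $\mathrm{Lim}(D)$ is closed, $\mathrm{Lim}(D)\cap\nu$ is bounded in $\nu$, and $\hat\nu=\max(\{\kappa\}\cup(\mathrm{Lim}(D)\cap\nu))$ exists and is below $\nu$. Let $\hat\nu^+=\min(\mathrm{Lim}(D)\setminus(\hat\nu+1))$ and $\hat\nu+\theta=\hat\nu^+$. Choose one system $G$ as in Lemma 1 for this $\theta$ and use it on the whole interval $(\hat\nu,\hat\nu^+)$: $C''_{\hat\nu+\tau}=\{\hat\nu+\zeta\mid0<\zeta\in G_\tau\}$. Order types are $\le\kappa<\nu$, and limit points below $\nu$ stay in the interval, where coherence is that of $G$.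

**Step 2 (thinning to type $\le\kappa$).** *We replace $C''_\nu$ by a subset of order type $\le\kappa$ without losing coherence.* Recurse on limit $\nu\in(\kappa,\lambda)$. Let $\tau=\operatorname{ot}(C''_\nu)<\nu$ and let $C''_\nu(\xi)$ be the $\xi$-th element. Put $C^*_\nu=C''_\nu$ if $\tau\le\kappa$, and
$$C^*_\nu=\{C''_\nu(\xi)\mid\xi\in C^*_\tau\}\quad\text{if }\tau>\kappa .$$
In the second case $\tau$ is a limit ordinal in $(\kappa,\nu)$, so $C^*_\tau$ is already defined. For limit $\nu\le\kappa$ put $C^*_\nu=\nu$. By induction, for $\nu>\kappa$ the set $C^*_\nu\subseteq(\kappa,\nu)$ is club in $\nu$ of type $\le\kappa$.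

Coherence is clear for $\nu\le\kappa$. For $\nu>\kappa$ argue by induction. Let $\beta\in\mathrm{Lim}(C^*_\nu)\cap\nu$. Then $\beta\in\mathrm{Lim}(C''_\nu)$, so $\beta>\kappa$ and $C''_\beta=C''_\nu\cap\beta$. If $\tau\le\kappa$, then $\operatorname{ot}(C''_\beta)<\tau\le\kappa$ and $C^*_\beta=C''_\beta=C^*_\nu\cap\beta$. If $\tau>\kappa$, write $\beta=C''_\nu(\xi)$; then $\xi\in\mathrm{Lim}(C^*_\tau)\cap\tau$. Since $C^*_\tau\subseteq(\kappa,\tau)$ we have $\xi>\kappa$. Also $\operatorname{ot}(C''_\beta)=\xi$, and $C^*_\xi=C^*_\tau\cap\xi$ by the induction hypothesis for $\tau$. Hence $C^*_\beta=\{C''_\beta(\zeta)\mid\zeta\in C^*_\xi\}=\{C''_\nu(\zeta)\mid\zeta\in C^*_\tau\cap\xi\}=C^*_\nu\cap\beta$.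

So $\square_\kappa$ holds, which proves Theorem A. $\blacksquare$

## A forcing that writes every block below $\kappa$

Fix $\kappa$ regular uncountable and $\lambda>\kappa$ inaccessible. We want to collapse $\lambda$ to $\kappa^+$ and add $A\subseteq\lambda$ satisfying the analog of (0) for $\kappa$. The part $A\cap\kappa$ will be a generic $a:\kappa\to2$. Block $\alpha\ge1$ will be a function $f_\alpha:\kappa\to2$ coding three things: a surjection $h_\alpha:\kappa\to\alpha$, a club $c_\alpha\subseteq\kappa$, and one bit of information about $V$. If $N$ is a small elementary submodel with $N\cap\kappa=\gamma$, then $N\cap\alpha=h_\alpha[\gamma]$ and $\gamma\in c_\alpha$. So (0) follows if for every $\varepsilon\in c_\alpha$ and $\beta\in h_\alpha[\varepsilon]\setminus\{0\}$ the function $a$ has $f_\beta\upharpoonright\varepsilon$ written on the interval of length $\varepsilon$ starting at $\varepsilon\cdot(1+\operatorname{ot}(h_\alpha[\varepsilon]\cap[1,\beta)))$. The "$1+$" accounts for block $0$.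

**Bits about $V$.** Fix $B\subseteq\lambda$ with $H_\lambda=L_\lambda[B]$, and write $B(\alpha)\in2$ for its characteristic function. If $V=L$ take $B=\emptyset$. In general let $\langle b_\xi\mid\xi<\lambda\rangle$ enumerate the bounded subsets of $\lambda$ and let $B$ be the set of Gödel codes of pairs $(\xi,\zeta)$ with $\zeta\in b_\xi$. Since $L_\lambda[B]\models\mathrm{ZF}^-$, it contains every $b_\xi$. It therefore contains, as Mostowski collapses of relations on ordinals below $\lambda$, all elements of $H_\lambda$. Conversely $|L_\alpha[B]|<\lambda$ for $\alpha<\lambda$, so $L_\lambda[B]\subseteq H_\lambda$.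

**Codes.** Fix a constructible bijection $(j,\xi,\zeta)\mapsto\langle j,\xi,\zeta\rangle$ from $3\times\kappa\times\kappa$ onto $\kappa$. As $\kappa$ is regular uncountable,
$$K=\{\gamma<\kappa\mid\gamma>0\text{ limit},\ 3\times\gamma\times\gamma\text{ is mapped onto }\gamma\}$$
is club in $\kappa$. For $\gamma\in K\cup\{\kappa\}$, $h:\gamma\to\mathrm{Ord}$, $c\subseteq\gamma$ and $b\in2$ let $\mathrm{code}(h,c,b):\gamma\to2$ take value $1$ at $\langle0,\xi,\zeta\rangle$ iff $h(\xi)<h(\zeta)$, value $1$ at $\langle1,\xi,\zeta\rangle$ iff $\xi\in c$, and value $b$ at $\langle2,\xi,\zeta\rangle$. For $\gamma'\in K\cap\gamma$ we have $\mathrm{code}(h,c,b)\upharpoonright\gamma'=\mathrm{code}(h\upharpoonright\gamma',c\cap\gamma',b)$.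

**Definition (conditions).** A condition is $p=(\gamma,\eta,a,s,\langle h_\alpha,c_\alpha\mid\alpha\in s\rangle)$ (components get index $p$) such that:

- (1) $\gamma\in K$; $s\subseteq[1,\lambda)$, $|s|<\kappa$; $\gamma\cdot(1+\operatorname{ot}(s))\le\eta<\kappa$; $a:\eta\to2$.
- (2) For $\alpha\in s$: $h_\alpha:\gamma\to\{0\}\cup(s\cap\alpha)$ is onto, and $c_\alpha\subseteq\gamma\cap K$ is closed in $\gamma$. Put $f_\alpha=\mathrm{code}(h_\alpha,c_\alpha,B(\alpha)):\gamma\to2$.
- (3) For $\beta\in s$, $i<\gamma$: $a(\gamma\cdot(1+\operatorname{ot}(s\cap\beta))+i)=f_\beta(i)$.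
- (4) For $\alpha\in s$, $\varepsilon\in c_\alpha$: $\varepsilon\cdot(1+\operatorname{ot}(h_\alpha[\varepsilon]\setminus\{0\}))\le\gamma$, and for $\beta\in h_\alpha[\varepsilon]\setminus\{0\}$, $i<\varepsilon$: $a(\varepsilon\cdot(1+\operatorname{ot}(h_\alpha[\varepsilon]\cap[1,\beta)))+i)=f_\beta(i)$.

As $\beta$ runs through $s$, the ordinal $1+\operatorname{ot}(s\cap\beta)$ runs through $[1,1+\operatorname{ot}(s))$. So (3) determines $a$ exactly on $[\gamma,\gamma(1+\operatorname{ot}(s)))$, each value once.

**Definition (order).** $q\le p$ iff $a_p\subseteq a_q$, $s_p\subseteq s_q$, $h^p_\alpha\subseteq h^q_\alpha$ for $\alpha\in s_p$, and one of: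

- (i) $\gamma_q=\gamma_p$ and $c^q_\alpha=c^p_\alpha$ for $\alpha\in s_p$;
- (ii) $\gamma_q>\gamma_p$, $\gamma_q\ge\eta_p$, and $c^q_\alpha\cap(\gamma_p+1)=c^p_\alpha\cup\{\gamma_p\}$ for $\alpha\in s_p$.

For example, let $s=\{\beta,\alpha\}$ with $\beta<\alpha$, let $c_\beta=c_\alpha=\emptyset$ and $\eta=\gamma\cdot3$. Then $h_\beta$ is constantly $0$, $h_\alpha:\gamma\to\{0,\beta\}$ is onto, and $a$ carries $f_\beta$ on $[\gamma,\gamma2)$ and $f_\alpha$ on $[\gamma2,\gamma3)$. An extension by (ii) has height $\gamma'\ge\gamma3$ and puts $\gamma$ into $c_\alpha$. Clause (4) for $\varepsilon=\gamma$ then asks for $\gamma\cdot2\le\gamma'$ and $a(\gamma+i)=f_\beta(i)$. This is already true, by (3) for the old condition. In general, (3) prepares the equation that (4) records once the height grows.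

**Transitivity.** Let $r\le q\le p$. If both relations are by (i), so is $r\le p$. If $r\le q$ by (i) and $q\le p$ by (ii), then $\gamma_r=\gamma_q$ and $c^r_\alpha=c^q_\alpha$, so $r\le p$ by (ii). If $r\le q$ by (ii) and $q\le p$ by (i), then $\gamma_r\ge\eta_q\ge\eta_p$ and $c^r_\alpha\cap(\gamma_p+1)=c^q_\alpha\cup\{\gamma_q\}=c^p_\alpha\cup\{\gamma_p\}$. If both are by (ii), then $c^r_\alpha\cap(\gamma_p+1)=(c^q_\alpha\cup\{\gamma_q\})\cap(\gamma_p+1)=c^p_\alpha\cup\{\gamma_p\}$ and $\gamma_r\ge\gamma_q\ge\eta_p$.

In both cases of $q\le p$ we have $c^q_\alpha\cap\gamma_p=c^p_\alpha$ for $\alpha\in s_p$, so $f^p_\alpha\subseteq f^q_\alpha$.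

**Restrictions.** For $e\le\lambda$ let $p|e=(\gamma_p,\eta_p,a_p,s_p\cap e,\langle h^p_\alpha,c^p_\alpha\mid\alpha\in s_p\cap e\rangle)$. Only the index set is cut; $a_p$ stays whole. For $\alpha<e$ we have $s_p\cap e\cap\alpha=s_p\cap\alpha$, so $p|e$ is a condition. Also $p\le p|e$ by (i), and $q\le p$ implies $q|e\le p|e$. Let $P$ be the set of all conditions and $P_\delta=\{p\in P\mid s_p\subseteq\delta\}$ for $\delta\le\lambda$, so $P_\lambda=P$.

## Amalgamation, closure, chain condition

The next lemma does almost all the work. Two conditions whose indices disagree above $e$ can be glued as soon as below $e$ one is stronger than the other.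

**Lemma 2 (amalgamation).** Let $p,q\in P$, $e\le\lambda$, $p|e\le q|e$, and $(s_p\setminus e)\cap(s_q\setminus e)=\emptyset$. Let $\zeta<\kappa$, $t\subseteq[1,\lambda)$, $|t|<\kappa$. There is $r\le p,q$ with $\gamma_r>\zeta$, $\gamma_r>\gamma_p$ and $s_r=s_p\cup s_q\cup t$.

*Proof.* From $p|e\le q|e$ we get $\gamma_q\le\gamma_p$, $a_q\subseteq a_p$, $\eta_q\le\eta_p$ and $s_q\cap e\subseteq s_p$. By disjointness $s_p\cap(s_q\setminus e)=\emptyset$.

*Definition of $r$.* Let $s_r=s_p\cup s_q\cup t$. Choose $\gamma_r\in K$ with $\gamma_r>\zeta,\eta_p$ and $\gamma_r\ge\eta_p+|s_r|$, and let $\eta_r=\gamma_r(1+\operatorname{ot}(s_r))<\kappa$. The interval $[\gamma_p,\gamma_r)$ is infinite and has at least $|s_r|$ elements, so there are maps as follows.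

- For $\alpha\in s_p$: $h^r_\alpha\supseteq h^p_\alpha$ maps $[\gamma_p,\gamma_r)$ onto $\{0\}\cup(s_r\cap\alpha)$, and $c^r_\alpha=c^p_\alpha\cup\{\gamma_p\}$.
- For $\alpha\in s_q\setminus e$: $h^r_\alpha\supseteq h^q_\alpha$ maps $[\gamma_q,\gamma_r)$ onto $\{0\}\cup(s_r\cap\alpha)$, and $c^r_\alpha=c^q_\alpha\cup\{\gamma_q\}$.
- For the other $\alpha\in s_r$: $h^r_\alpha:\gamma_r\to\{0\}\cup(s_r\cap\alpha)$ is any surjection, and $c^r_\alpha=\emptyset$.

Finally $a_r\supseteq a_p$ is $0$ on $[\eta_p,\gamma_r)$ and is given by (3) on $[\gamma_r,\eta_r)$.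

*Clauses (1)–(3)* hold by construction. A set $c^p_\alpha\cup\{\gamma_p\}$ is closed in $\gamma_r$ because $c^p_\alpha$ is closed in $\gamma_p$; similarly for $q$.

*The codes grow.* For $\beta\in s_p$, $h^r_\beta\supseteq h^p_\beta$ and $c^r_\beta\cap\gamma_p=c^p_\beta$, so $f^r_\beta\supseteq f^p_\beta$. For $\beta\in s_q$ with $\beta<e$, $f^r_\beta\supseteq f^p_\beta\supseteq f^q_\beta$ because $p|e\le q|e$. For $\beta\in s_q\setminus e$, $f^r_\beta\supseteq f^q_\beta$ by definition.

*Clause (4) for $\alpha\in s_p$.* If $\varepsilon\in c^p_\alpha$, then $h^r_\alpha[\varepsilon]=h^p_\alpha[\varepsilon]$, and (4) for $p$ with $a_p\subseteq a_r$ and $f^p_\beta\subseteq f^r_\beta$ gives (4) for $r$. If $\varepsilon=\gamma_p$, then $h^r_\alpha[\gamma_p]\setminus\{0\}=s_p\cap\alpha$ and $\gamma_p(1+\operatorname{ot}(s_p\cap\alpha))\le\eta_p\le\gamma_r$. For $\beta\in s_p\cap\alpha$ we have $h^r_\alpha[\gamma_p]\cap[1,\beta)=s_p\cap\beta$, so the required equations are (3) for $p$.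

*Clause (4) for $\alpha\in s_q\setminus e$.* If $\varepsilon\in c^q_\alpha$, then $h^r_\alpha[\varepsilon]=h^q_\alpha[\varepsilon]$, and (4) for $q$ applies since $a_q\subseteq a_r$ and $f^q_\beta\subseteq f^r_\beta$ for $\beta\in s_q$. If $\varepsilon=\gamma_q$, then $h^r_\alpha[\gamma_q]\setminus\{0\}=s_q\cap\alpha$, $\gamma_q(1+\operatorname{ot}(s_q\cap\alpha))\le\eta_q\le\gamma_r$, and the equations are (3) for $q$. For the remaining $\alpha$, $c^r_\alpha$ is empty.

*$r\le p$ and $r\le q$, both by (ii).* The first is clear, as $\gamma_r>\eta_p\ge\gamma_p$. For the second, $\gamma_r>\gamma_p\ge\gamma_q$ and $\gamma_r\ge\eta_q$. For $\alpha\in s_q\cap e$, $h^q_\alpha\subseteq h^p_\alpha\subseteq h^r_\alpha$ and $c^r_\alpha\cap(\gamma_q+1)=(c^p_\alpha\cup\{\gamma_p\})\cap(\gamma_q+1)$. If $p|e\le q|e$ by (i), then $\gamma_p=\gamma_q$ and $c^p_\alpha=c^q_\alpha$; if by (ii), then $\gamma_p>\gamma_q$ and $c^p_\alpha\cap(\gamma_q+1)=c^q_\alpha\cup\{\gamma_q\}$. Either way the result is $c^q_\alpha\cup\{\gamma_q\}$. For $\alpha\in s_q\setminus e$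 it holds by definition. $\square$

With $q=p$ and $e=\lambda$: below any $p$ there are conditions with $\gamma$ as large, and $s$ containing as much, as desired.

**Lemma 3 (closure).** $P$ and each $P_\delta$ are ${<}\kappa$-closed; a descending sequence $\langle p_i\mid i<\theta\rangle$ ($\theta<\kappa$ limit) has a lower bound $p$ with $s_p=\bigcup_is_{p_i}$. If $\langle\gamma_{p_i}\rangle$ is not eventually constant, one can take $\gamma_p=\sup_i\gamma_{p_i}$.

*Proof.* Let $s=\bigcup_is_{p_i}$; then $|s|<\kappa$ by regularity.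

*Constant heights.* Suppose $\gamma_{p_i}=\gamma$ on a tail. On the tail all relations are by (i), so for $\alpha\in s_{p_i}$ the function $h_\alpha$ no longer changes. It is onto $\{0\}\cup(s_{p_j}\cap\alpha)$ for every later $j$, so $s_{p_j}\cap\alpha=s_{p_i}\cap\alpha$. Hence each $s_{p_i}$ is an initial segment of $s$, and by continuity of ordinal multiplication in the right factor $\gamma(1+\operatorname{ot}(s))=\sup_i\gamma(1+\operatorname{ot}(s_{p_i}))\le\sup_i\eta_{p_i}=:\eta<\kappa$. Take unions of all components. For $\beta\in s_{p_i}$ we have $s\cap\beta=s_{p_i}\cap\beta$, so (3) is inherited, and so is (4). The result is a condition below all $p_i$, by (i) on the tail.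

*Growing heights.* Otherwise let $\gamma=\sup_i\gamma_{p_i}\in K$. For each $i$ there is $j>i$ with $\gamma_{p_j}>\gamma_{p_i}$, hence $\gamma_{p_j}\ge\eta_{p_i}$; so $\bigcup_ia_{p_i}$ has domain exactly $\gamma$. Let $h_\alpha$ and $c_\alpha$ be the unions, $\eta=\gamma(1+\operatorname{ot}(s))$, and extend $a$ to $[\gamma,\eta)$ by (3). Each $h_\alpha$ is onto $\{0\}\cup(s\cap\alpha)$, since every $\beta\in s\cap\alpha$ lies in some $s_{p_i}$ with $\alpha\in s_{p_i}$. For $\alpha\in s_{p_i}$, $c_\alpha\cap\gamma_{p_i}=c^{p_i}_\alpha$, and since this holds for cofinally many $\gamma_{p_i}$, $c_\alpha$ is closed in $\gamma$. If $\varepsilon\in c_\alpha$, then $\varepsilon\in c^{p_i}_\alpha$ for some $i$, $h_\alpha[\varepsilon]=h^{p_i}_\alpha[\varepsilon]$, and (4) follows from (4) for $p_i$. To see $p\le p_i$ by (ii), choose $j$ with $\gamma_{p_j}>\gamma_{p_i}$. Then $\gamma\ge\gamma_{p_j}\ge\eta_{p_i}$ and $c_\alpha\cap(\gamma_{p_i}+1)=c^{p_j}_\alpha\cap(\gamma_{p_i}+1)=c^{p_i}_\alpha\cup\{\gamma_{p_i}\}$. $\square$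

In the second case the proof *defines* $a$ on $[\gamma,\eta)$. We return to this.

**Lemma 4 (chain condition).** If $\kappa<\delta\le\lambda$ and $\delta$ is inaccessible, then $P_\delta$ has the $\delta$-c.c.

*Proof.* Let $p_\xi\in P_\delta$ for $\xi<\delta$. If $\mathrm{cf}(\xi)=\kappa$, then $s_{p_\xi}\cap\xi$ is bounded in $\xi$, as $|s_{p_\xi}|<\kappa$. The set of such $\xi$ is stationary in $\delta$, so by Fodor some $\rho<\delta$ bounds $s_{p_\xi}\cap\xi$ for stationarily many $\xi$. Since $\rho^{<\kappa}<\delta$ and $2^{<\kappa}<\delta$, there is a stationary set on which $s_{p_\xi}\cap\xi=r$, $\gamma,\eta,a$ and $\langle h_\alpha,c_\alpha\mid\alpha\in r\rangle$ are constant. Pick $\xi<\xi'$ in it with $s_{p_\xi}\subseteq\xi'$. As $s_{p_{\xi'}}\cap\xi'=r\subseteq\xi$, we get $p_\xi|\xi=p_{\xi'}|\xi$, $s_{p_\xi}\setminus\xi\subseteq\xi'$ and $s_{p_{\xi'}}\setminus\xi\subseteq[\xi',\delta)$. Lemma 2 with $e=\xi$, $t=\emptyset$ gives a common extension, and it lies in $P_\delta$. $\square$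

**Lemma 5.** For $\delta\le\lambda$, $P_\delta$ is a complete suborder of $P$. If $G$ is $P$-generic, then $G_\delta=G\cap P_\delta$ is $P_\delta$-generic.

*Proof.* If $q\le r,r'$ with $r,r'\in P_\delta$, then $q|\delta\in P_\delta$ and $q|\delta\le r,r'$. If $p\in P$, $r\in P_\delta$ and $r\le p|\delta$, then $r$ and $p$ are compatible: apply Lemma 2 with $r$ for $p$, $p$ for $q$ and $e=\delta$; note $s_r\setminus\delta=\emptyset$. So $P_\delta$ is a complete suborder.

$G_\delta$ is upward closed in $P_\delta$. It is directed, since $u\in G$ with $u\le r,r'$ gives $u|\delta\in G$ with $u|\delta\le r,r'$. If $X\subseteq P_\delta$ is dense, then by the second sentence of this proof the set of $p\in P$ below some element of $X$ is dense in $P$, so $G_\delta$ meets $X$. $\square$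

## The set $A$ and Local Club Condensation in $V[G]$

Let $G$ be $P$-generic. By Lemma 3, $\kappa$ stays regular, and by Lemma 4 with $\delta=\lambda$, $\lambda$ stays regular. By Lemma 2, for $\zeta<\kappa$ and $|t|<\kappa$ there is $p\in G$ with $\gamma_p>\zeta$ and $t\subseteq s_p$, and $p$ can be taken below any given element of $G$. Put $a=\bigcup_{p\in G}a_p:\kappa\to2$, and for $\alpha\in[1,\lambda)$ let $h_\alpha=\bigcup\{h^p_\alpha\mid p\in G,\alpha\in s_p\}$ and $c_\alpha=\bigcup\{c^p_\alpha\mid p\in G,\alpha\in s_p\}$.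

Any two elements of $G$ have a common extension in $G$, so $a$ and $h_\alpha$ are functions on $\kappa$. The range of $h_\alpha$ is the union of the sets $\{0\}\cup(s_p\cap\alpha)$, which is $\alpha$. So $h_\alpha:\kappa\to\alpha$ is onto. For $p\in G$ with $\alpha\in s_p$,
$$c_\alpha\cap(\gamma_p+1)=c^p_\alpha\cup\{\gamma_p\}.$$
Indeed, let $q\in G$, $\alpha\in s_q$, and take $r\in G$ below $p$ and $q$ with $\gamma_r>\gamma_p$. Then $c^q_\alpha\subseteq c^r_\alpha$ and $c^r_\alpha\cap(\gamma_p+1)=c^p_\alpha\cup\{\gamma_p\}$. Consequently $c_\alpha$ is unbounded in $\kappa$, and it is closed since $c_\alpha\cap\gamma_p=c^p_\alpha$ is closed in $\gamma_p$ for cofinally many $\gamma_p$. As every $\alpha<\lambda$ is a surjective image of $\kappa$, $\lambda=\kappa^+$ in $V[G]$.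

Let $f_\alpha=\mathrm{code}(h_\alpha,c_\alpha,B(\alpha)):\kappa\to2$, so $f_\alpha\upharpoonright\gamma_p=f^p_\alpha$ for $p\in G$ with $\alpha\in s_p$, and let
$$A=\{i<\kappa\mid a(i)=1\}\cup\{\kappa\cdot\alpha+i\mid1\le\alpha<\lambda,\ i<\kappa,\ f_\alpha(i)=1\}.$$

For $\alpha\in[1,\lambda)$, $\varepsilon\in c_\alpha$, $\beta\in h_\alpha[\varepsilon]\setminus\{0\}$ and $i<\varepsilon$ we have
$$(5)\qquad\varepsilon\cdot\bigl(1+\operatorname{ot}(h_\alpha[\varepsilon]\cap[1,\beta))\bigr)+i\in A\iff\kappa\cdot\beta+i\in A.$$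
To see this, take $p\in G$ with $\alpha\in s_p$ and $\gamma_p>\varepsilon$. Then $\varepsilon\in c^p_\alpha$, $h_\alpha[\varepsilon]=h^p_\alpha[\varepsilon]$, $\beta\in s_p$, and (4) for $p$ says that the ordinal on the left is below $\gamma_p$ and that $a$ takes the value $f^p_\beta(i)=f_\beta(i)$ there.

**Lemma 6.** $H_{\kappa^+}^{V[G]}=L_\lambda[A]$.

*Proof.* Since $|L_\alpha[A]|\le\kappa$ for $\alpha<\lambda$, we have $L_\lambda[A]\subseteq H_{\kappa^+}$. For the other inclusion recall $L_\lambda[A]\models\mathrm{ZF}^-$, and proceed in three steps.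

*Decoding $A$.* Let $\delta<\lambda$. The bijection $\langle\cdot,\cdot,\cdot\rangle$ is constructible, hence in $L_\lambda$. From $A$ one reads off $a$; the bits $B(\alpha)$ and the sets $c_\alpha$ for $1\le\alpha<\delta$; and hence $B\cap\delta$, the single bit $B(0)$ being a harmless parameter. The relation $\{(\xi,\zeta)\mid\kappa\alpha+\langle0,\xi,\zeta\rangle\in A\}=\{(\xi,\zeta)\mid h_\alpha(\xi)<h_\alpha(\zeta)\}$ is well-founded. As $h_\alpha$ is onto the ordinal $\alpha$, induction shows that the rank of $\zeta$ in it is $h_\alpha(\zeta)$. So $\langle h_\alpha,c_\alpha\mid1\le\alpha<\delta\rangle\in L_\lambda[A]$. Also $L_\xi[B]=L_\xi[B\cap\xi]\in L_\lambda[A]$ for $\xi<\lambda$, so $H^V_\lambda=L_\lambda[B]\subseteq L_\lambda[A]$. In particular $P_\delta\in L_\lambda[A]$, because $P_\delta\in H^V_\lambda$ by inaccessibility.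

*Recovering $G_\delta$.* For $p\in P$ we claim: $p\in G$ iff $a_p\subseteq a$ and for all $\alpha\in s_p$, $h^p_\alpha=h_\alpha\upharpoonright\gamma_p$ and $c_\alpha\cap(\gamma_p+1)=c^p_\alpha\cup\{\gamma_p\}$. The direction from left to right was shown above. Conversely choose $q\in G$ with $s_p\subseteq s_q$ and $\gamma_q>\gamma_p,\eta_p$. Then $a_p\subseteq a_q$ and $h^p_\alpha\subseteq h^q_\alpha$, and $c^q_\alpha\cap(\gamma_p+1)=c_\alpha\cap\gamma_q\cap(\gamma_p+1)=c^p_\alpha\cup\{\gamma_p\}$. So $q\le p$ by (ii), and $p\in G$. Hence $G_\delta\in L_\lambda[A]$ for each $\delta<\lambda$.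

*All of $H_{\kappa^+}$.* Let $x\subseteq\kappa$ be in $V[G]$. A nice name for $x$ consists of $\kappa$ antichains, each of size $<\lambda$, so it is a $P_\delta$-name in $H^V_\lambda$ for some $\delta<\lambda$. As this name and $G_\delta$ are in $L_\lambda[A]$, so is $x$. Every element of $H_{\kappa^+}$ is obtained by Mostowski collapse from a relation on $\kappa$, so it is in $L_\lambda[A]$. $\square$

**Proposition 7.** In $V[G]$, $A$ witnesses LCC at $\kappa^+$.

*Proof.* Let $\alpha\in[\kappa,\kappa^+)$ and $\mathcal A=(L_\alpha[A],\in,A,\dots)$ be given.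

*The chain.* Let $\langle N_\gamma\mid\gamma<\kappa\rangle$ be an increasing continuous chain of elementary submodels of $H_\theta$ ($\theta$ large regular) with $\kappa,\lambda,A,\mathcal A,\alpha,h_\alpha,c_\alpha\in N_0$, $|N_\gamma|<\kappa$ and $\gamma\subseteq N_\gamma$. Let $D$ be the set of $\gamma$ with $N_\gamma\cap\kappa=\gamma$. It is closed by continuity. It contains every limit $\gamma$ with $\sup(N_{\gamma'}\cap\kappa)<\gamma$ for all $\gamma'<\gamma$, so it is club. Let $\gamma\in D$. By elementarity $c_\alpha\cap\gamma$ is unbounded in $\gamma$, so $\gamma\in c_\alpha$. Every $\beta\in N_\gamma\cap\alpha$ has an $h_\alpha$-preimage in $N_\gamma\cap\kappa=\gamma$, so $N_\gamma\cap\alpha=h_\alpha[\gamma]$. Let $B_\gamma=N_\gamma\cap L_\alpha[A]$, a substructure of $\mathcal A$ since the language is countable and $\mathcal A\in N_\gamma$.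

*The collapse.* Let $\pi$ be the transitive collapse of $N_\gamma$ and $\bar\alpha=\pi(\alpha)=\operatorname{ot}(N_\gamma\cap\alpha)\le\alpha$. Then $\pi[B_\gamma]=\pi(L_\alpha[A])=L_{\bar\alpha}[\bar A]$ with $\bar A=\pi[A\cap\alpha\cap N_\gamma]$. It remains to see that $\bar A=A\cap\bar\alpha$. As $\pi$ maps $N_\gamma\cap\alpha$ onto $\bar\alpha$, this means: for $\xi\in N_\gamma\cap\alpha$, $\xi\in A\iff\pi(\xi)\in A$.

If $\xi<\kappa$, then $\xi<\gamma$ and $\pi(\xi)=\xi$. Otherwise $\xi=\kappa\beta+i$ with $\beta\ge1$, $\beta\in N_\gamma$, $i<\gamma$, and $\beta\le\kappa\beta\le\xi<\alpha$. The elements of $N_\gamma$ below $\kappa\beta$ are the $\kappa\beta'+i'$ with $\beta'\in N_\gamma\cap\beta=\{0\}\cup(h_\alpha[\gamma]\cap[1,\beta))$ and $i'<\gamma$. So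
$$\pi(\xi)=\operatorname{ot}(N_\gamma\cap\xi)=\gamma\cdot\bigl(1+\operatorname{ot}(h_\alpha[\gamma]\cap[1,\beta))\bigr)+i,$$
and the claim is (5) with $\varepsilon=\gamma$. Hence $\pi$ shows that $B_\gamma$ condenses.

*The union.* Some surjection $\kappa\to L_\alpha[A]$ is in $N_0$, so $\bigcup_{\gamma\in D}B_\gamma=L_\alpha[A]$. If $\langle d_\gamma\mid\gamma<\kappa\rangle$ enumerates $D$ increasingly, then $\gamma\subseteq d_\gamma\subseteq B_{d_\gamma}$ and $|B_{d_\gamma}|<\kappa$. The chain $\langle B_{d_\gamma}\mid\gamma<\kappa\rangle$ is continuous because $D$ is club. $\square$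

This proves the first half of Theorem B.

## The quotient after an inaccessible is not $\sigma$-closed

From now on let $\lambda$ be Mahlo. We first try the argument one would expect, for $\square_\kappa$. Let $\langle C_\alpha\mid\alpha<\lambda\rangle\in V[G]$ be a $\square_\kappa$-sequence. Using the chain condition and Mahloness, find an inaccessible $\delta\in(\kappa,\lambda)$ with $\langle C_\alpha\mid\alpha<\delta\rangle\in V[G_\delta]$. By Lemma 4, $\delta$ is regular in $V[G_\delta]$, while $C=C_\delta$ is cofinal in $\delta$ of type $\le\kappa<\delta$; so $C\notin V[G_\delta]$. The quotient $Q=\{p\in P\mid p|\delta\in G_\delta\}$ adds $C$. Suppose $Q$ were $\sigma$-closed in $V[G_\delta]$. Some $\xi<\delta$ and $p^0,p^1\in Q$ decide "$\xi\in\dot C$" oppositely. Extend them alternately, through descending sequences $p^0_n$ and $p^1_n$, so that they force ordinals $\xi<\xi^0_0<\xi^1_0<\xi^0_1<\xi^1_1<\cdots$ into $\dot C$, the $\xi^j_n$ being forced by $p^j_n$. Let $e<\delta$ be the common supremum. Lower bounds of the two sequences both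 force $e\in\mathrm{Lim}(\dot C)$, so both force $\dot C\cap e=C_e$, a fixed set of $V[G_\delta]$. This contradicts their disagreement about $\xi$.

The point at which this stops is the closure of $Q$. The proof of Lemma 3 defines $a$ on $[\gamma,\eta)$ by (3), but in $V[G_\delta]$ all of $a$ has already been fixed by $G_\delta$. This is a real obstruction.

**Remark 8.** Let $\delta\in(\kappa,\lambda)$ be inaccessible. For every $u\in P_\delta$ there is $r\le u$ in $P_\delta$ forcing that $Q$ is not $\sigma$-closed in $V[G_\delta]$.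

*Proof.* Let $\delta\le\beta<\alpha<\lambda$ and $\sigma=\operatorname{ot}(s_u)$. By Lemma 2 choose a descending sequence $\langle p_n\mid n<\omega\rangle$ below $u$ with $s_{p_n}=s_u\cup\{\beta,\alpha\}$ and $\gamma_{p_n}$ strictly increasing. Let $p$ be the lower bound from Lemma 3 with $\gamma_p=\gamma=\sup_n\gamma_{p_n}$, and $\eta_p=\gamma(1+\sigma+2)$. Let $r$ be $p|\delta$ with the one value $a(\gamma(1+\sigma))$ changed to $1-f^p_\beta(0)$. For the index set $s_u$ clause (3) concerns only $[\gamma,\gamma(1+\sigma))$, and (4) concerns only positions below $\gamma$, so $r$ is a condition. As $\eta_{p_n}\le\gamma$, we have $r\le p_n|\delta$ for all $n$, by (ii); and $r\le u$.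

Let $r\in G_\delta$. Then all $p_n$ are in $Q$. Suppose $p'\in Q$ is below all $p_n$. Then $a_{p'}\subseteq a$, $a_r\subseteq a$ and $\gamma_{p'}\ge\gamma$. If $\gamma_{p'}=\gamma$, then $h^{p'}_\beta=\bigcup_nh^{p_n}_\beta$ has range $\{0\}\cup s_u$, so $s_{p'}\cap\beta=s_u$ and (3) gives $a(\gamma(1+\sigma))=f^{p'}_\beta(0)=f^p_\beta(0)$. If $\gamma_{p'}>\gamma$, then $\gamma_{p_n}\in c^{p'}_\alpha$ for all $n$, so $\gamma\in c^{p'}_\alpha$. Since $h^{p'}_\alpha[\gamma]\setminus\{0\}=s_u\cup\{\beta\}$, (4) gives the same equation. Both contradict the choice of $a_r$. $\square$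

The escape is to stay in $V$, where $P$ is closed, and to reverse the order of events. Choose $e$ of cofinality $\omega$ in advance, let a condition $q$ decide $\mathcal C_e$ first, and only then steer $\dot C$ through $e$ along a sequence $p_n$. The sequence must end compatible with $q$. By Lemma 2 it is enough that $p_\omega|e\le q|e$ and that the indices of $p_\omega$ avoid $[e,\delta)$, where $q$ may have further indices. The second requirement comes from taking $p_n$ in small models $N_{n-1}$ with $N_{n-1}\cap\delta<e$. The first comes from swallowing $q|e_n$ at stage $n$, where $e_n=N_n\cap\delta$.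

## Why $\square_{\kappa,<\kappa}$ fails when $\lambda$ is Mahlo

**Proposition 9.** If $\lambda$ is Mahlo, then $\square_{\kappa,<\kappa}$ fails in $V[G]$.

*Proof.* Suppose $p_*\Vdash\langle\dot{\mathcal C}_\alpha\mid\alpha<\lambda\text{ limit}\rangle$ is a $\square_{\kappa,<\kappa}$-sequence.

**Step 1 (reflecting to $\delta$).** *We find an inaccessible $\delta$ below which the sequence is named by $P_\delta$.* For limit $\alpha<\lambda$ the set $\dot{\mathcal C}_\alpha$ is, below $p_*$, the family of sections $\{\zeta<\alpha\mid(i,\zeta)\in\dot E_\alpha\}$, $i<\kappa$, of some $\dot E_\alpha\subseteq\kappa\times\alpha$. A nice name for $\dot E_\alpha$ uses fewer than $\lambda$ antichains, each of size $<\lambda$, so it is a $P_{\delta_\alpha}$-name for some $\delta_\alpha<\lambda$. As $\lambda$ is Mahlo, fix an inaccessible $\delta\in(\kappa,\lambda)$ with $p_*\in P_\delta$ and $\delta_\alpha<\delta$ for all limit $\alpha<\delta$. So for $\alpha<\delta$ we may take $\dot{\mathcal C}_\alpha$ to be a $P_\delta$-name. Let $p_*\Vdash\dot C\in\dot{\mathcal C}_\delta$.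 Since $\dot C$ is forced to be cofinal in $\delta$ of order type $\le\kappa<\delta$ and $\delta$ is regular in $V$, $p_*\Vdash\dot C\notin V$. Therefore:

(6) for every $p\le p_*$ there are $\xi<\delta$ and two extensions of $p$ deciding "$\xi\in\dot C$" in opposite ways.

Otherwise $p$ would decide "$\xi\in\dot C$" for every $\xi<\delta$ and so force $\dot C\in V$.

**Step 2 (models and the point $e$).** *We fix $e$ in advance as a limit of traces of closed models.* In $V$ choose, for $k<\omega$, $N_k\prec H_\theta$ ($\theta$ large regular) containing $\kappa,\lambda,\delta,P,p_*,\dot C$, with $N_k\subseteq N_{k+1}$, $|N_k|<\delta$, $\kappa\subseteq N_k$, $N_k^{<\kappa}\subseteq N_k$, $e_k:=N_k\cap\delta\in\delta$, and $e_k\in N_{k+1}$. Each $N_k$ is the union of an increasing continuous chain $\langle M_i\mid i<\kappa\rangle$ of elementary submodels of size $<\delta$, where $M_0$ contains the required objects and includes $\kappa$ and the previous model, and $[M_i]^{<\kappa}\cup\sup(M_i\cap\delta)\subseteq M_{i+1}$. This is possible since $\delta$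 is inaccessible. A sequence of length $<\kappa$ from the union has its values in one $M_i$, so it is an element of $M_{i+1}$. The set $N_k\cap\delta$ is an initial segment of $\delta$ of size $<\delta$, so it is an ordinal below $\delta$. Let $e=\sup_ke_k<\delta$. Since $e_k<e_{k+1}$, $\mathrm{cf}(e)=\omega$.

(7) If $p\in P\cap N_k$, then $s_p\subseteq N_k$, so $s_p\cap\delta\subseteq e_k$; and if $q\in P$, then $q|e_k\in N_k$.

The first part holds since $|s_p|<\kappa$ and $\kappa\subseteq N_k$. For the second, all components of $q|e_k$ are built from fewer than $\kappa$ ordinals in $\kappa\cup e_k\subseteq N_k$, and $N_k^{<\kappa}\subseteq N_k$.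

**Step 3 (deciding $\mathcal C_e$ first).** *We find $q\in P_\delta$ below $p_*$ that settles the value at $e$.* Let $G\ni p_*$ be generic. Every $C\in\mathcal C_e$ is cofinal in $e$ of order type $\le\kappa$. The type is not $\kappa$, because $\mathrm{cf}(e)=\omega\neq\kappa=\mathrm{cf}(\kappa)$. So $|C|<\kappa$ and, by closure of $P$, $C\in V$. Since $|\mathcal C_e|<\kappa$, closure gives $\mathcal C_e\in V$ too. As $\mathcal C_e$ is computed from $G_\delta$, which is $P_\delta$-generic and contains $p_*$ (Lemma 5), some $q\in G_\delta$ with $q\le p_*$ forces over $P_\delta$, and hence over $P$, that $\dot{\mathcal C}_e=\check{\mathcal D}$, where $\mathcal D=\mathcal C_e\in V$ and $|\mathcal D|<\kappa$. Put $p_0=q|e_0$, which is in $N_0$ by (7). By (7) also $s_{p_*}\subseteq e_0$, since $p_*\in P_\delta\cap N_0$. So $p_0\le p_*|e_0=p_*$.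

**Step 4 (disagreeing with every $d\in\mathcal D$).** *We find $p_1\in N_0$ below $p_0$ that keeps $\dot C\cap e$ out of $\mathcal D$.* Note that $\mathcal D$ need not be in $N_0$. By (6) and ${<}\kappa$-closure there are $p^*_i,p^i,\xi_i$ ($i<\kappa$) with $\langle p^*_i\rangle$ descending, $p^*_0=p_0$, and $p^i,p^*_{i+1}\le p^*_i$ deciding "$\xi_i\in\dot C$" in opposite ways, where $\xi_i<\delta$. By elementarity such a sequence is in $N_0$, and $\kappa\subseteq N_0$ gives $p^i\in N_0$ and $\xi_i\in N_0\cap\delta=e_0$.

If $i<j<\kappa$, then $p^j\le p^*_j\le p^*_{i+1}$, so $p^i$ and $p^j$ decide "$\xi_i\in\dot C$" oppositely. For $d\in\mathcal D$ call $i$ *bad for $d$* if there is no $j$ such that $p^i$ decides "$\xi_j\in\dot C$" contrary to "$\xi_j\in d$". If $i<j$ were both bad for $d$, then one of $p^i,p^j$ would decide "$\xi_i\in\dot C$" contrary to $d$, a contradiction. So each $d$ has at most one bad $i$. As $|\mathcal D|<\kappa$, some $i$ is bad for no $d\in\mathcal D$. Put $p_1=p^i\in N_0$. All $\xi_j$ are below $e_0<e$, hence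

(8) $p_1\Vdash\dot C\cap e\notin\check{\mathcal D}$, and $p_1\le q|e_0$.

**Step 5 (steering $\dot C$ toward $e$ while absorbing $q$).** *We build $p_{n}\in N_{n-1}$ with $p_n\le q|e_{n-1}$, forcing points of $\dot C$ that climb to $e$.* For $n=1$ this is (8). Given $p_n$ with $n\ge1$,
$$p_n|e_{n-1}\le q|e_{n-1}=(q|e_n)|e_{n-1}.$$
By (7), $s_{p_n}\setminus e_{n-1}\subseteq[\delta,\lambda)$, while $s_{q|e_n}\setminus e_{n-1}\subseteq\delta$. The objects $p_n$, $q|e_n$ and $e_{n-1}$ are in $N_n$, so Lemma 2, applied in $N_n$, gives $r_n\in N_n$ with $r_n\le p_n$, $r_n\le q|e_n$ and $\gamma_{r_n}>\gamma_{p_n}$. As $\dot C$ is forced to be cofinal in $\delta$, there are in $N_n$ a condition $p_{n+1}\le r_n$ and $\xi'_n\in(e_{n-1},\delta)$ with $p_{n+1}\Vdash\xi'_n\in\dot C$. Then $\xi'_n\in N_n\cap\delta=e_n$, and $p_{n+1}\le q|e_n$.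

**Step 6 (the limit, glued to $q$).** Let $p_\omega$ be a lower bound of $\langle p_n\mid1\le n<\omega\rangle$ as in Lemma 3. Then $s_{p_\omega}=\bigcup_ns_{p_n}\subseteq[1,e)\cup[\delta,\lambda)$ by (7), and $\gamma_{p_\omega}\ge\gamma_{r_1}>\gamma_{p_1}\ge\gamma_q$. For each $n\ge1$, $p_\omega\le p_{n+1}\le q|e_n$, necessarily by (ii). So $\gamma_{p_\omega}\ge\eta_q$, $a_q\subseteq a_{p_\omega}$, and for all $\alpha\in s_q\cap e=\bigcup_n(s_q\cap e_n)$ we have $\alpha\in s_{p_\omega}$, $h^q_\alpha\subseteq h^{p_\omega}_\alpha$ and $c^{p_\omega}_\alpha\cap(\gamma_q+1)=c^q_\alpha\cup\{\gamma_q\}$. Hence $p_\omega\le q|e$ by (ii), so $p_\omega|e\le q|e$. Moreover $s_{p_\omega}\setminus e\subseteq[\delta,\lambda)$ and $s_q\setminus e\subseteq[e,\delta)$ are disjoint. By Lemma 2 there is $r\le p_\omega,q$.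

Now $r$ forces $\xi'_n\in\dot C$ for all $n\ge1$, and $e_{n-1}<\xi'_n<e_n$ gives $\sup_n\xi'_n=e$. So $r$ forces $e\in\mathrm{Lim}(\dot C)\cap\delta$, and therefore $\dot C\cap e\in\dot{\mathcal C}_e=\check{\mathcal D}$, the last equality since $r\le q$. But $r\le p_1$, which contradicts (8). $\square$

With Lemmas 3 and 4, Proposition 7 and the equality $\lambda=\kappa^+$ in $V[G]$, this completes Theorem B and the Corollary. The consistency strength is exactly one Mahlo cardinal, for $\kappa=\omega_1$ as well as for any regular uncountable $\kappa$ below the Mahlo cardinal. $\blacksquare$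

## Strong Condensation, $\square_{\kappa,\kappa}$, and the case $V=L$

**Theorem C, part 1.** *For $\kappa=\omega_1$ we upgrade a club of hulls to all substructures of one structure.* Work in $V[G]$; by Lemma 6, $H_{\omega_2}=L_{\omega_2}[A]$. Let $\mathcal M$ be the expansion of $(H_{\omega_2},\in,A,\{(\alpha,\xi,h_\alpha(\xi))\},\{(\alpha,\xi)\mid\xi\in c_\alpha\})$ by a countable closed set of Skolem functions, so every substructure $M$ is elementary. Let $\gamma=M\cap\omega_1$. A countable ordinal in $M$ is the image of $\omega\subseteq M$ under a map in $M$, so it is a subset of $M$; hence $\gamma$ is an ordinal.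

*Case $\gamma=\omega_1$.* Every nonempty $x\in M$ is the image of $\omega_1\subseteq M$ under a map in $M$, so $M$ is transitive, and $M\cap\omega_2$ is an ordinal. By elementarity every $x\in M$ lies in $L_\beta[A]$ for some $\beta\in M\cap\omega_2$, and $L_\beta[A]\in M$ for each such $\beta$. So $M=\bigcup_{\beta\in M\cap\omega_2}L_\beta[A]=L_{M\cap\omega_2}[A]$, and $M$ condenses by the identity.

*Case $\gamma<\omega_1$.* Let $\pi$ be the collapse of $M$ and $\bar\alpha=\operatorname{ot}(M\cap\omega_2)$. By elementarity of $M$ in $(L_{\omega_2}[A],\in,A)$, $\pi[M]=L_{\bar\alpha}[\bar A]$ with $\bar A=\pi[A\cap M]$. Let $\alpha\in M\cap[1,\omega_2)$. Then $M\cap\alpha=h_\alpha[\gamma]$, and $\gamma\in c_\alpha$ because $c_\alpha\cap\gamma$ is unbounded in $\gamma$ by elementarity. In particular every proper initial segment of $M\cap\omega_2$ is countable, so $\bar\alpha\le\omega_1$. Let $\xi\in M\cap\omega_2$. If $\xi<\omega_1$, then $\pi(\xi)=\xi$. If $\xi=\omega_1\beta+i$ with $\beta\ge1$, then $\beta\in M$ and $i<\gamma$. With $\alpha=\beta+1\in M$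 we have $\beta\in h_\alpha[\gamma]\setminus\{0\}$ and, as in Proposition 7, $\pi(\xi)=\gamma(1+\operatorname{ot}(h_\alpha[\gamma]\cap[1,\beta)))+i$. So $\xi\in A\iff\pi(\xi)\in A$ by (5) with $\varepsilon=\gamma$. Hence $\bar A=A\cap\bar\alpha$ and $M$ condenses.

So Strong Condensation for $\omega_2$ holds. If $\lambda$ is Mahlo, Proposition 9 gives $\neg\square_{\omega_1,<\omega_1}$, hence $\neg\square_{\omega_1}$. The lower bound is Theorem A. $\blacksquare$

**Theorem C, part 2.** *We show that LCC bounds the number of small sets, and then take all short clubs.* Let $\kappa$ be regular uncountable and let $A$ witness LCC at $\kappa^+$. Let $x\subseteq\mu<\kappa$. Then $x\in H_{\kappa^+}$, so $x\in L_\alpha[A]$ for some $\alpha\in[\kappa,\kappa^+)$. Take a chain as in LCC for $(L_\alpha[A],\in,A)$ and $\gamma\ge\mu$ with $x\in B_\gamma$. The isomorphism of $B_\gamma$ with $L_{\bar\alpha}[A]$ is the transitive collapse. As $\mu\subseteq\gamma\subseteq B_\gamma$, it fixes all $\xi<\mu$ and hence $x$. So $x\in L_{\bar\alpha}[A]$, and $\bar\alpha<\kappa$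 since $|L_{\bar\alpha}[A]|=|B_\gamma|<\kappa$. Thus all bounded subsets of $\kappa$ lie in $L_\kappa[A]$, which has size $\kappa$. So $2^{<\kappa}=\kappa$. As functions from $\mu<\kappa$ to $\kappa$ are bounded by regularity, $\kappa^{<\kappa}=\kappa$.

For limit $\alpha<\kappa^+$: if $\mathrm{cf}(\alpha)<\kappa$, let $\mathcal C_\alpha$ be the set of all clubs in $\alpha$ of order type $<\kappa$, of which there are at least one and at most $\kappa^{<\kappa}=\kappa$. If $\mathrm{cf}(\alpha)=\kappa$, let $\mathcal C_\alpha=\{C\}$ with $C$ any club in $\alpha$ of type $\kappa$. If $\beta<\alpha$ is a limit point of $C\in\mathcal C_\alpha$, then $C\cap\beta$ is club in $\beta$ of type $<\kappa$, so $\mathrm{cf}(\beta)<\kappa$ and $C\cap\beta\in\mathcal C_\beta$. This is a $\square_{\kappa,\kappa}$-sequence. $\blacksquare$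

**Theorem C, part 3.** If $\lambda$ is Mahlo in $V=L$, then $\square_\kappa$ fails in $L[G]$ by Theorem B. Conversely, if $\square_\kappa$ fails in $L[G]$, then $\lambda=(\kappa^+)^{L[G]}$ is Mahlo in $L$ by Theorem A applied in $L[G]$. $\blacksquare$
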